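# Every Polish group is a continuous image of a zero-dimensional Polish group

## 1. A free group with edges of infinitely many types

Take countable sets of letters $S_0,S_1,S_2,\dots$. Let $F_n$ be the free group on $S_0\sqcup\dots\sqcup S_{n-1}$, so that $F_0=\{1\}$ and $F_{n+1}=F_n*\mathrm{Free}(S_n)$, and let $F=\bigcup_nF_n$. For each $n$ take also a finite set $P_n\subset F_n$ containing $1$, and put
$$C_n=\{y^{-1}sy:\ y\in P_n,\ s\in S_n\}\subset F_{n+1}\setminus F_n .$$
Make $F$ the vertex set of a graph $\Gamma$ by drawing an edge $\{x,xc\}$ for every $x\in F$, $c\in C_n$, $n\in\mathbb N$. Such an edge has *type* $n$. The type is well defined: $C_n\cup C_n^{-1}\subset F_{n+1}\setminus F_n$, and these sets are disjoint for different $n$. Since $1\in P_n$, we have $S_n\subset C_n$, so $\Gamma$ is connected. Left multiplication by elements of $F$ preserves edges and types.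

There is a second way to see the edges. In $\{x,xy^{-1}sy\}$ write $x=gy$; the edge becomes $\{gy,\,gsy\}$. So the type-$n$ edges are the left translates of the pairs $\{y,sy\}$ with $y\in P_n$, $s\in S_n$. In words: the left multiplication by the letter $s\in S_n$ moves every point of $P_n$ along a single edge of type $n$.

Throughout, a path is a finite sequence of successively adjacent vertices, repetitions allowed. For each $n$ count edges of type $n$:
$$\delta_n(x,y)=\min\{\text{number of type-}n\text{ edges of }\gamma:\ \gamma\text{ a path in }\Gamma\text{ from }x\text{ to }y\},\qquad N(x,y)=\max_n2^{-n}\delta_n(x,y).$$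
Each $\delta_n$ is a left-invariant pseudometric with values in $\mathbb N$, and a single path has only finitely many edges, so $\delta_n(x,y)=0$ for large $n$ and the maximum exists.

What this is for: suppose that we can choose the sets $P_n$ so that between any two vertices there is one path minimizing the number of type-$n$ edges for all $n$ at once. We shall see that then $N$ is a metric, that the completion $X$ of $(F,N)$ is zero-dimensional, and that the closure $G$ of $F$ in the isometry group of $X$ is a zero-dimensional Polish group. If the letters also come with a suitable map $\rho$ into a given Polish group $K$, then $G$ will map onto $K$.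

## 2. Zero-dimensional Polish groups and their images

A *Polish group* is a topological group whose topology is separable and completely metrizable. A space is *zero-dimensional* if it has a basis of clopen sets. A Polish group $K$ is a *continuous homomorphic image* of $G$ if there is a continuous surjective homomorphism $G\to K$. Continuous surjective homomorphisms between Polish groups are open, so this says that $K$ is topologically isomorphic to $G/N$ for some closed normal subgroup $N$.

The question comes from "Compactifications of $\mathbb N$ and Polishable subgroups of $S_\infty$": is every Polish group, even a connected one like $\mathbb R$ or the unitary group of Hilbert space, a continuous homomorphic image of a zero-dimensional Polish group?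

A Polish group is *non-archimedean* if the open subgroups form a neighborhood basis at $1$. For example, $\mathbb Z^{\mathbb N}$ is non-archimedean: the subgroups $\{x:x_0=\dots=x_m=0\}$ are open and form a basis at $0$. The group $\mathbb R$ is not, since it is connected and its only open subgroup is $\mathbb R$. Every non-archimedean group is zero-dimensional, because cosets of open subgroups are clopen. The converse fails; an example will appear in Section 3.

**Theorem A.** Every Polish group is a continuous homomorphic image of a zero-dimensional Polish group.

**Theorem B.** The group $G$ in Theorem A can be chosen so that there are continuous homomorphisms $\pi_n:G\to F_n$ $(n\in\mathbb N)$ into countable discrete free groups with $\bigcap_n\ker\pi_n=\{1\}$. So the open normal subgroups of $G$ with countable free quotient intersect in $\{1\}$; $G$ is torsion-free and injects continuously into a non-archimedean Polish group. If $K$ is abelian, there is an abelian zero-dimensional Polish group mapping onto $K$. Moreover there is one zero-dimensional Polish group having every Polish group as a continuous homomorphic image. "Zero-dimensional"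 cannot be strengthened to "non-archimedean": a Polish group is an image of a non-archimedean Polish group if and only if it is non-archimedean.

We use the following textbook facts.

1. Every Polish group has a compatible left-invariant metric $d$; replacing $d$ by $d/(1+d)$ we may take $d<1$.
2. If $d$ is a compatible left-invariant metric on a Polish group, then $d(a,b)+d(a^{-1},b^{-1})$ is a complete compatible metric. (Completeness in the two-sided uniformity.)
3. If $X$ is a separable complete metric space, then $\mathrm{Iso}(X)$ with pointwise convergence is a Polish group. Closed subgroups of Polish groups are Polish.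
4. Every element of a free group is given by exactly one reduced word.
5. Polish spaces satisfy the Baire category theorem.

The last sentence of Theorem B can be settled at once, and it tells us what not to try. Let $G$ be non-archimedean Polish and $\phi:G\to K$ a continuous surjective homomorphism onto a Polish group. Given a neighborhood $V$ of $1$ in $K$, choose an open subgroup $U\subset\phi^{-1}(V)$. Since $\phi$ is open, $\phi(U)\subset V$ is an open subgroup of $K$. So $K$ is non-archimedean. Conversely, a non-archimedean group is an image of itself. In particular $\mathbb R$ is not an image of $\mathbb Z^{\mathbb N}$ or of any other non-archimedean Polish group. Zero-dimensionality of $G$ will have to come from a metric with few values, not from open subgroups.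

## 3. Abelian groups: weighted sequences

For abelian $K$ the question can be answered by hand. Keep $K=\mathbb R$, $D=\mathbb Q$ in mind.

Write $K$ additively. By Fact 1 it has a compatible invariant metric $d$, and $d$ is complete by Fact 2, since $d(-a,-b)=d(a,b)$. Let $|k|=d(k,0)$ and let $D$ be a countable dense subgroup. We want to write elements of $K$ as sums $\sum x_n$ with $x_n\in D$ tending to $0$ fast, and to topologize the group of such sequences so that each coordinate is discrete. Put
$$\lambda_n(0)=0,\qquad \lambda_n(d)=\max(2^n|d|,\,2^{-n})\quad(0\ne d\in D).$$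
This is a group norm on $D$. Symmetry is clear. For $d+e\neq0$ we have $2^n|d+e|\le2^n|d|+2^n|e|\le\lambda_n(d)+\lambda_n(e)$, and $2^{-n}\le\lambda_n(d)+\lambda_n(e)$ because one of $d,e$ is nonzero. Let
$$G=\{x\in D^{\mathbb N}:\ \lambda_n(x_n)\to0\},\qquad \|x\|=\sup_n\lambda_n(x_n).$$

**$G$ is complete.** Let $(x^{(i)})$ be Cauchy. Fix $n$: once $\|x^{(i)}-x^{(j)}\|<2^{-n}$, we have $x^{(i)}_n=x^{(j)}_n$. So each coordinate is eventually constant; let $x$ be the coordinatewise limit. If $\|x^{(i)}-x^{(j)}\|\le\varepsilon$ for all $i,j\ge i_0$, then letting $j\to\infty$ in each coordinate gives $\lambda_n(x^{(i)}_n-x_n)\le\varepsilon$ for all $n$ and $i\ge i_0$. Hence $\limsup_n\lambda_n(x_n)\le\varepsilon$ for every $\varepsilon>0$, so $x\in G$, and $x^{(i)}\to x$ in norm.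

**$G$ is separable and zero-dimensional.** The finitely supported sequences form a countable set, which is dense because $\lambda_n(x_n)\to0$. For the same reason the supremum $\|x\|$ is attained, so $\|\cdot\|$ takes values in the countable set $\{\lambda_n(d)\}$. A ball whose radius avoids this set is clopen, and such balls form a basis.

**The map.** Since $|x_n|\le2^{-n}\lambda_n(x_n)\le2^{-n}\|x\|$, the sum $\phi(x)=\sum_nx_n$ converges and $|\phi(x)|\le2\|x\|$. So $\phi:G\to K$ is a continuous homomorphism.

**It is onto.** Given $k$, choose successively $x_n\in D$ with $|k-(x_0+\dots+x_n)|\le8^{-n-1}$. For $n\ge1$ we get $|x_n|\le8^{-n-1}+8^{-n}\le2\cdot8^{-n}$, so $\lambda_n(x_n)\le\max(2\cdot4^{-n},2^{-n})\to0$. Thus $x\in G$ and $\phi(x)=k$.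

This proves the abelian clause of Theorem B. For $K=\mathbb R$ the group $G$ is zero-dimensional and, by the end of Section 2, not non-archimedean.

The formula $\phi(x)=x_0x_1x_2\cdots$ does not survive for nonabelian $K$. In $D\times D$ we have $(a,1)(1,b)=(1,b)(a,1)$, so if $(x_0,x_1)\mapsto x_0x_1$ is a homomorphism then $ab=ba$ for all $a,b\in D$, and $K$ is abelian. Coordinates must be replaced by something in which different levels do not commute, and letters of a free group are the natural choice.

## 4. Bare letters give a discrete group

Let us copy Section 3 with letters. Let $S_n$ consist of letters $s_{n,d}$, one for each $d\in D$ in some small neighborhood of $1$ in $K$, put $\rho(s_{n,d})=d$, and take $P_n=\{1\}$ for all $n$. Then $\Gamma$ is the Cayley tree of $F$, and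
$$N(x,y)=\max_n2^{-n}\cdot(\text{number of letters from }S_n^{\pm1}\text{ in the reduced word of }x^{-1}y).$$
The geodesic minimizes all counts at once, so the condition of Section 1 holds.

We want $G$ to be the closure of $F$ in $\mathrm{Iso}(X)$, so a letter of level $n$ should be close to the identity for large $n$. It is not. Let $t\in S_0$. If $1\ne g\in F$ satisfies $N(g\cdot1,1)<1$, then the reduced word of $g$ contains no letter of $S_0^{\pm1}$. Hence $t^{-1}gt$ is reduced with two such letters, and $N(gt,t)=N(t^{-1}gt,1)\ge2$. So
$$\{g\in F:\ N(g\cdot1,1)<1,\ N(gt,t)<1\}=\{1\}.$$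
Thus $F$ is discrete in $\mathrm{Iso}(X)$, hence closed, and $G=F$ is countable. It does not map onto an uncountable $K$.

The failure is about conjugates: for the pointwise topology we need $N(sy,y)=N(y^{-1}sy,1)$ to be small for each fixed $y\in F$ when $s\in S_n$ and $n$ is large. The cure is to declare it: join $y$ and $sy$ by one edge of type $n$, for all $y$ in a set $P_n\subset F_n$, with $P_n$ growing to $F$. Keeping left invariance produces exactly the set $C_n$ of Section 1.

This has a price in $K$. Let $d_K$ be a left-invariant metric on $K$. Across the edge $\{gy,gsy\}$ the value of $\rho$ moves by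
$$d_K(\rho(gy),\rho(gsy))=d_K(\rho(y),\rho(s)\rho(y)).$$
This should be small, say less than $4^{-n}$, for all $y\in P_n$. If $P_n$ is finite, then
$$O_n=\{k\in K:\ d_K(k\rho(y),\rho(y))<4^{-n}\ \ \forall y\in P_n\}$$
is an open neighborhood of $1$, and we may use letters $s_{n,d}$ with $d\in D\cap O_n$. For infinite $P_n$ this intersection of infinitely many open sets need not be a neighborhood of $1$. So $P_n$ is to be finite.

## 5. Two types of edges in competition

Now take finite sets $P_n$ with no further care. The tree is gone, and the condition of Section 1 can fail. Here is the smallest instance.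

Let $P_0=P_1=\{1\}$, $t\in S_0$, $u\in S_1$, $s\in S_2$, and $P_2=\{1,tu\}$. Consider the points $t$ and $st$. Two paths between them are
$$t\to1\to s\to st,\qquad t\to tu\to stu\to st.$$
The first has two edges of type $0$, none of type $1$ and one of type $2$. The second has none of type $0$, two of type $1$ and one of type $2$. So $\delta_0(t,st)=\delta_1(t,st)=0$ already among paths with types $\le2$. But no path in these types uses neither type $0$ nor type $1$. Such a path would write $t^{-1}st$ as a product of elements $y_i^{-1}s_i^{\varepsilon_i}y_i$ with $y_i\in\{1,tu\}$, $s_i\in S_2$, $\varepsilon_i=\pm1$. After canceling adjacent inverse factors, the product equals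
$$y_1^{-1}s_1^{\varepsilon_1}(y_1y_2^{-1})s_2^{\varepsilon_2}\cdots s_k^{\varepsilon_k}y_k ,$$
where $y_iy_{i+1}^{-1}=1$ does not occur together with $s_{i+1}^{\varepsilon_{i+1}}=s_i^{-\varepsilon_i}$. So its reduced word, up to the first letter from $S_2^{\pm1}$, spells $y_1^{-1}\in\{1,(tu)^{-1}\}$. The reduced word $t^{-1}st$ begins with $t^{-1}$ before $s$. They differ.

The simultaneous minimum is needed twice. First, to bound $d_K(\rho(x),\rho(y))$ by $N(x,y)$ we add up the moves along one path, so one path has to realize the numbers that enter $N$. Second, zero-dimensionality of $X$ will come from $N$ being a supremum of integer-valued pseudometrics with weights $2^{-n}$. One could use instead $N'(x,y)=\inf_\gamma\max_n2^{-n}c_n(\gamma)$, where $c_n(\gamma)$ is the number of type-$n$ edges of $\gamma$. This is a left-invariant pseudometric, and adding along paths still gives $d_K(\rho(x),\rho(y))\le\sum_n4^{-n}2^nN'(x,y)=2N'(x,y)$. But then nothing confines the values on the completion to a countable set: a limit of numbers $2^{-n_i}c_i$ with $n_i\to\infty$ can be any real number.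

In the example the trouble is visible: the set $P_2=\{1,tu\}$ offers the point $t$ two exits toward $st$, one cheaper in type $0$ and one cheaper in type $1$. We need sets in which every point has one exit that is best in all types.

## 6. Gated sets and the recursion

The graph is built level by level, so we need the finite-level versions of the notions above. Given $S_j,P_j$ for $j<n$, let $\Gamma_n$ be the graph on $F_n$ with edges $\{x,xc\}$, $x\in F_n$, $c\in C_j$, $j<n$. For a path $\gamma$ let $c_j(\gamma)$ be its number of type-$j$ edges. For $x,y\in F_n$ put
$$\delta^{(n)}_j(x,y)=\min\{c_j(\gamma):\gamma\text{ a path in }\Gamma_n\text{ from }x\text{ to }y\},\qquad \delta^{(n)}=(\delta^{(n)}_j)_{j<n}\in\mathbb N^n.$$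
Vectors are compared and added coordinatewise. Each $\delta^{(n)}_j$ is a pseudometric, invariant under left multiplication by $F_n$.

**Definition.** A nonempty set $P\subset F_n$ is *gated* if for every $a\in F_n$ there is $p\in P$, called a *gate* of $a$ in $P$, such that
$$\delta^{(n)}(a,y)=\delta^{(n)}(a,p)+\delta^{(n)}(p,y)\qquad\text{for all }y\in P.$$

Left translates of gated sets are gated. A point of $P$ is a gate of itself. A singleton is gated.

For an example, let $P_j=\{1\}$ for all $j<n$. Then $\Gamma_n$ is the Cayley tree of $F_n$ and $\delta^{(n)}(x,y)$ counts the edges of each type on the geodesic from $x$ to $y$. The vertex set of a subtree is gated: the gate of $a$ is the nearest vertex $p$, because every geodesic from $a$ into the subtree passes through $p$. The set $\{1,tu\}\subset F_2$ of Section 5 is not gated. For $a=t$ the candidate $p=1$ would require $(0,1)=(1,0)+(1,1)$, and the candidate $p=tu$ would require $(1,0)=(0,1)+(1,1)$.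

**Lemma 1.** For every $n$, in the recursion below:

* $(\mathrm I_n)$ For all $x,y\in F_n$ there is a path in $\Gamma_n$ from $x$ to $y$ with exactly $\delta^{(n)}_j(x,y)$ edges of type $j$ for every $j<n$ simultaneously. We call it a *good path*.
* $(\mathrm{II}_n)$ Every finite subset of $F_n$ is contained in a finite gated subset of $F_n$.

Given $(\mathrm I_n)$, gates are unique. If $p,p'$ are gates of $a$ in $P$, then $\delta^{(n)}(a,p')=\delta^{(n)}(a,p)+\delta^{(n)}(p,p')$ and $\delta^{(n)}(a,p)=\delta^{(n)}(a,p')+\delta^{(n)}(p',p)$. Adding gives $\delta^{(n)}(p,p')=0$, so a good path from $p$ to $p'$ has no edges and $p=p'$. In particular the gate of a point of $P$ is that point.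

**The recursion.** Let $K$ be Polish, $d_K<1$ a compatible left-invariant metric, $D\subset K$ countable and dense. Together with the sets we construct homomorphisms $\rho:F_n\to K$ extending each other. At step $n$ we have $S_j,P_j$ for $j<n$, hence $F_n$, $\Gamma_n$ and $\rho$ on $F_n$. Fix an enumeration $(f_{n,i})_{i\in\mathbb N}$ of $F_n$, with repetitions if needed. By $(\mathrm{II}_n)$ choose a finite gated $P_n\subset F_n$ containing $1$, $P_{n-1}$ (if $n\ge1$) and all $f_{m,i}$ with $m,i\le n$. Let $O_n$ be the open neighborhood of $1$ displayed in Section 4, let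
$$S_n=\{s_{n,d}:d\in D\cap O_n\}$$
be a set of new letters, and put $\rho(s_{n,d})=d$.

Three things to note. The sets $P_n$ increase and $\bigcup_nP_n=F$. We have $\rho(S_n)=D\cap O_n$, dense in $O_n$. And $P_0=\{1\}$, so $O_0=\{k:d_K(k,1)<1\}=K$ and $\rho(S_0)=D$.

The statements $(\mathrm I_0)$ and $(\mathrm{II}_0)$ are trivial, since $F_0=\{1\}$. The next three sections prove: if $(\mathrm I_n)$ and $(\mathrm{II}_n)$ hold and $P_n$ is finite and gated, then $(\mathrm I_{n+1})$ and $(\mathrm{II}_{n+1})$ hold. This proves Lemma 1 along the recursion.

## 7. The tree of cosets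

The purpose of this section is to see $\Gamma_{n+1}$ as copies of $\Gamma_n$, one for each coset $gF_n$, glued along a tree by means of translates of $P_n$.

**The graph $\mathcal T$.** Its vertices are the cosets $gF_n$, $g\in F_{n+1}$. For each $(g,s)\in F_{n+1}\times S_n$ it has an edge $e_{g,s}$ joining $gF_n$ and $gsF_n$. For $n=0$ this is the Cayley tree of $F_1$.

**$\mathcal T$ is a tree.** It is connected since $F_n\cup S_n$ generates $F_{n+1}$. It remains to show that a walk of length $\ge1$ without backtracking does not return to its starting vertex; this also excludes loops and double edges. Since $F_{n+1}$ acts transitively on the vertices, let the walk start at $F_n$. A step out of a vertex $uF_n$ is given by $h\in F_n$, $s\in S_n$, $\varepsilon=\pm1$. It leads to $uhs^{\varepsilon}F_n$ and uses the edge $e_{uh,s}$ if $\varepsilon=1$ and $e_{uhs^{-1},s}$ if $\varepsilon=-1$. So the walk visits the cosets $u_iF_n$ with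
$$u_i=h_0s_1^{\varepsilon_1}h_1s_2^{\varepsilon_2}\cdots h_{i-1}s_i^{\varepsilon_i}.$$
The $i$-th step uses $e_{u_is_i^{-1},s_i}$ if $\varepsilon_i=1$ and $e_{u_i,s_i}$ if $\varepsilon_i=-1$. The next step uses $e_{u_ih_i,s_{i+1}}$ if $\varepsilon_{i+1}=1$ and $e_{u_ih_is_{i+1}^{-1},s_{i+1}}$ if $\varepsilon_{i+1}=-1$. When are these the same edge? We need $s_{i+1}=s_i=:s$. If $\varepsilon_i=1,\varepsilon_{i+1}=-1$ the condition is $u_is^{-1}=u_ih_is^{-1}$, that is $h_i=1$. If $\varepsilon_i=-1,\varepsilon_{i+1}=1$ it is again $h_i=1$. If $\varepsilon_i=\varepsilon_{i+1}$ it is $h_i=s^{\mp1}$, which is impossible for $h_i\in F_n$. So the walk backtracks after step $i$ exactly when $h_i=1$, $s_{i+1}=s_i$, $\varepsilon_{i+1}=-\varepsilon_i$. If this never happens, then inserting the reduced words of the $h_i$ into $u_k$ gives a reduced word in the letters of $F_{n+1}$. It contains letters from $S_n^{\pm1}$, so $u_k\notin F_n$ and the walk has not returned.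

**Edges of type less than $n$.** Such an edge $\{x,xc\}$ has $c\in F_n$, so it stays in the coset $xF_n$. These edges make each coset $gF_n$ a copy of $\Gamma_n$ via $gz\leftrightarrow z$. For $x,y$ in one coset we have $x^{-1}y\in F_n$, and we write
$$\delta^{(n)}(x,y):=\delta^{(n)}(1,x^{-1}y)\in\mathbb N^n$$
for the vector of minimal counts over paths inside the coset. By definition it is invariant under left multiplication by $F_{n+1}$. Good paths, gates and gated sets make sense inside each coset, and $(\mathrm I_n)$, $(\mathrm{II}_n)$ hold there.

**Edges of type $n$.** These are the pairs $\{gy,gsy\}$ with $g\in F_{n+1}$, $s\in S_n$, $y\in P_n$. Such a pair joins the cosets $gF_n$ and $gsF_n$; we say that it crosses $e_{g,s}$, the only tree edge between these cosets. For $e=e_{g,s}$ call $gP_n\subset gF_n$ and $gsP_n\subset gsF_n$ the *ends* of $e$. They are finite and gated in their cosets. The type-$n$ edges crossing $e$ are exactly the pairs $\{v,\varphi_e(v)\}$, $v\in gP_n$, for the bijection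
$$\varphi_e:gP_n\to gsP_n,\qquad gy\mapsto gsy .$$
This is the restriction of left translation by $gsg^{-1}$. Hence $\varphi_e$ preserves $\delta^{(n)}$.

## 8. Best paths across the tree

This section proves $(\mathrm I_{n+1})$ and computes $\delta^{(n+1)}$.

Let $x,y\in F_{n+1}$ lie in the cosets $A,B$, and let $A=A_0,e_1,A_1,\dots,e_k,A_k=B$ be the geodesic of $\mathcal T$. Let $P_i^-\subset A_{i-1}$ and $P_i^+\subset A_i$ be the ends of $e_i$, and let $\varphi_i:P_i^-\to P_i^+$ be $\varphi_{e_i}$ or $\varphi_{e_i}^{-1}$, according to the direction of crossing. For $z=(z_1,\dots,z_k)$ with $z_i\in P_i^-$ put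
$$L(x,z,y)=\delta^{(n)}(x,z_1)+\sum_{i=1}^{k-1}\delta^{(n)}(\varphi_iz_i,z_{i+1})+\delta^{(n)}(\varphi_kz_k,y)\in\mathbb N^n,$$
and $L=\delta^{(n)}(x,y)$ if $k=0$. This is the cost, in types less than $n$, of crossing $e_1,\dots,e_k$ at the places $z_1,\dots,z_k$.

**Step 1: detours across the tree do not help.** The purpose is to reduce to paths that follow the geodesic. The claim is that any path $\gamma$ in $\Gamma_{n+1}$ from $x$ to $y$ has at least $k$ edges of type $n$, and that for some $z$ the vector $(c_j(\gamma))_{j<n}$ is $\ge L(x,z,y)$.

We use induction on the number $m$ of type-$n$ edges of $\gamma$. These edges induce a walk of length $m$ in $\mathcal T$ from $A$ to $B$. If the walk does not backtrack, it is the geodesic and $m=k$. Then the $i$-th type-$n$ edge goes from some $z_i\in P_i^-$ to $\varphi_iz_i$, and the rest of $\gamma$ consists of pieces inside cosets, from $x$ to $z_1$, from $\varphi_1z_1$ to $z_2$, and so on, up to $y$. A piece inside a coset from $v$ to $w$ has counts $\ge\delta^{(n)}(v,w)$. Adding up gives the claim.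

If the walk backtracks, then two consecutive type-$n$ edges of $\gamma$ cross the same tree edge $e$ back and forth. So $\gamma$ contains a piece
$$a\to\psi(a)\rightsquigarrow\psi(a')\to a',$$
where $\psi=\varphi_e^{\pm1}$ is left translation by some $h\in F_{n+1}$ on an end of $e$ containing $a,a'$, and $\rightsquigarrow$ is a path inside a coset. Replace this piece by the left translate of $\rightsquigarrow$ by $h^{-1}$, which runs from $a$ to $a'$. The counts of types less than $n$ are unchanged and two type-$n$ edges disappear. The induction hypothesis for the new path gives the claim for $\gamma$.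

**Step 2: gates give the best crossing places.** Here gatedness replaces the choice among incomparable exits of Section 5. Let $z_1^*$ be the gate of $x$ in $P_1^-$ and, successively, let $z_{i+1}^*$ be the gate of $\varphi_iz_i^*$ in $P_{i+1}^-$. The claim is that $L(x,z^*,y)\le L(x,z,y)$ for all $z$.

Since $z_1^*$ is a gate and $\varphi_1$ preserves $\delta^{(n)}$,
$$\delta^{(n)}(x,z_1)=\delta^{(n)}(x,z_1^*)+\delta^{(n)}(z_1^*,z_1)=\delta^{(n)}(x,z_1^*)+\delta^{(n)}(\varphi_1z_1^*,\varphi_1z_1).$$
Let $w=z_2$, or $w=y$ if $k=1$. By the triangle inequality $\delta^{(n)}(\varphi_1z_1^*,\varphi_1z_1)+\delta^{(n)}(\varphi_1z_1,w)\ge\delta^{(n)}(\varphi_1z_1^*,w)$. So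
$$\delta^{(n)}(x,z_1)+\delta^{(n)}(\varphi_1z_1,w)\ge\delta^{(n)}(x,z_1^*)+\delta^{(n)}(\varphi_1z_1^*,w),$$
and replacing $z_1$ by $z_1^*$ does not increase $L$. Now repeat the argument with $\varphi_1z_1^*$ in place of $x$ and $z_2$ in place of $z_1$, and so on up to $z_k$.

**Step 3: proof of $(\mathrm I_{n+1})$.** By $(\mathrm I_n)$ in the cosets, join $x$ to $z_1^*$, then $\varphi_1z_1^*$ to $z_2^*$, and so on, finally $\varphi_kz_k^*$ to $y$, by good paths inside cosets. Together with the $k$ type-$n$ edges $\{z_i^*,\varphi_iz_i^*\}$ this is a path from $x$ to $y$ with counts exactly $(L(x,z^*,y),k)$. By Steps 1 and 2 every path from $x$ to $y$ has counts coordinatewise at least this. Hence the path is good and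
$$\delta^{(n+1)}(x,y)=\bigl(L(x,z^*,y),\,k\bigr)\in\mathbb N^{n+1}. \tag{1}$$
For $k=0$ this says
$$\delta^{(n+1)}(x,y)=(\delta^{(n)}(x,y),0)\quad\text{if }x,y\text{ lie in one coset of }F_n. \tag{2}$$

**Step 4: two splitting formulas.** They say that best paths may be routed through the gates; they are what $(\mathrm{II}_{n+1})$ needs. If $k\ge1$, then
$$\delta^{(n+1)}(x,y)=\delta^{(n+1)}(x,z_1^*)+\delta^{(n+1)}(z_1^*,y),\qquad z_1^*\in P_1^-. \tag{3}$$
Apply (1) to $(z_1^*,y)$: the tree geodesic is the same, and the gate of $z_1^*$ in $P_1^-$ is $z_1^*$, so the crossing places are again $z_1^*,\dots,z_k^*$. Hence $\delta^{(n+1)}(z_1^*,y)=(L(x,z^*,y)-\delta^{(n)}(x,z_1^*),k)$, while $\delta^{(n+1)}(x,z_1^*)=(\delta^{(n)}(x,z_1^*),0)$ by (2). The sum is $\delta^{(n+1)}(x,y)$.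

If $1\le i\le k$ and $p=\varphi_i(z_i^*)\in P_i^+$, then
$$\delta^{(n+1)}(x,y)=\delta^{(n+1)}(x,p)+\delta^{(n+1)}(p,y). \tag{4}$$
For the pair $(x,p)$ the geodesic is $e_1,\dots,e_i$ with crossing places $z_1^*,\dots,z_i^*$, and the last summand of $L$ is $\delta^{(n)}(\varphi_iz_i^*,p)=0$. For the pair $(p,y)$ the geodesic is $e_{i+1},\dots,e_k$. Since $p=\varphi_iz_i^*$, the crossing places are $z_{i+1}^*,\dots,z_k^*$. By (1) the two vectors add up to $(L(x,z^*,y),\,i+(k-i))$. Note that $p$ depends only on $x$ and $e_1,\dots,e_i$, not on $y$.

## 9. Finite gated sets at the next level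

This section proves $(\mathrm{II}_{n+1})$: there are enough finite gated sets in $F_{n+1}$ for the recursion to continue.

Let $E\subset F_{n+1}$ be finite and nonempty, and let $T$ be the finite subtree of $\mathcal T$ spanned by the cosets that meet $E$. For each vertex $B$ of $T$ use $(\mathrm{II}_n)$ in $B$ to choose a finite set $Q_B\subset B$, gated in $B$, containing $E\cap B$ and those ends of edges of $T$ that lie in $B$. Let $Q=\bigcup_BQ_B$, a finite set containing $E$. We show that $Q$ is gated in $F_{n+1}$. Write $\delta=\delta^{(n+1)}$, let $a\in F_{n+1}$, and let $A$ be its coset.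

**Case 1: $A$ is a vertex of $T$.** Let $p$ be the gate of $a$ in $Q_A$, taken inside the coset $A$, and let $y\in Q_B$. If $B=A$, the gate equation holds by (2). If $B\ne A$, the first edge of the geodesic from $A$ to $B$ belongs to $T$, so its end in $A$ is contained in $Q_A$. By (3) there is $z$ in this end, hence in $Q_A$, with
$$\delta(a,y)=\delta(a,z)+\delta(z,y)=\delta(a,p)+\delta(p,z)+\delta(z,y)\ge\delta(a,p)+\delta(p,y).$$
The triangle inequality gives the opposite inequality. So $p$ is a gate of $a$ in $Q$.

**Case 2: $A$ is not a vertex of $T$.** All geodesics from $A$ to vertices of $T$ pass through the vertex $B_0$ of $T$ nearest to $A$, and begin with the same segment from $A$ to $B_0$, of some length $i\ge1$. Apply (4) to its last edge $e_i$: there is $p_0\in B_0$, independent of $y$, with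
$$\delta(a,y)=\delta(a,p_0)+\delta(p_0,y)\qquad\text{for all }y\text{ in cosets belonging to }T.$$
Let $p$ be the gate of $p_0$ in $Q$, which exists by Case 1. For $y\in Q$,
$$\delta(a,y)=\delta(a,p_0)+\delta(p_0,p)+\delta(p,y)=\delta(a,p)+\delta(p,y),$$
where the last step uses the previous display with $p$ in place of $y$. So $p$ is a gate of $a$ in $Q$. This completes the proof of Lemma 1. $\blacksquare$

**Passing to the limit.** By (2) and induction, for $x,y\in F_n$ and $m\ge n$ we have $\delta^{(m)}_j(x,y)=\delta^{(n)}_j(x,y)$ for $j<n$ and $\delta^{(m)}_j(x,y)=0$ for $n\le j<m$. A path in $\Gamma$ is finite, so when its endpoints lie in $F_n$ it lies in $\Gamma_m$ for some $m\ge n$. Therefore the numbers $\delta_j(x,y)$ of Section 1 satisfy $\delta_j(x,y)=\delta_j^{(n)}(x,y)$ for $j<n$ and $\delta_j(x,y)=0$ for $j\ge n$. A good path in $\Gamma_n$ is then a path in $\Gamma$ with exactly $\delta_j(x,y)$ edges of type $j$ for all $j\in\mathbb N$ simultaneously. The condition of Section 1 holds.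

## 10. The metric $N$ and the zero-dimensional space $X$

$N=\max_n2^{-n}\delta_n$ is a left-invariant pseudometric on $F$. If $N(x,y)=0$, a good path from $x$ to $y$ has no edges, so $x=y$. Thus $N$ is a metric.

**(a) $N$ controls $K$:** $d_K(\rho(x),\rho(y))\le2N(x,y)$. By Section 4, the two ends of a type-$n$ edge $\{gy,gsy\}$ have $\rho$-images at distance $d_K(\rho(y),\rho(s)\rho(y))<4^{-n}$, since $y\in P_n$ and $\rho(s)\in O_n$. Adding along a good path,
$$d_K(\rho(x),\rho(y))\le\sum_n4^{-n}\delta_n(x,y)\le\sum_n4^{-n}2^nN(x,y)=2N(x,y).$$

**(b) Late letters move early points little:** if $x\in P_n$ and $s\in S_n$, then $N(x,sx)\le2^{-n}$. Indeed $\{x,sx\}$ is an edge of type $n$. This one-edge path shows $\delta_n(x,sx)\le1$ and $\delta_j(x,sx)=0$ for $j\ne n$.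

Let $X$ be the completion of $(F,N)$, a separable complete metric space.

**(c) $X$ is zero-dimensional.** The idea is that $N$ has countably many values on $X$. Since $2^{-n}\delta_n$ is a pseudometric bounded by $N$,
$$|2^{-n}\delta_n(x,y)-2^{-n}\delta_n(x',y')|\le N(x,x')+N(y,y') \tag{5}$$
on $F$. So $\delta_n$ extends continuously to $X\times X$ with the same estimate, and it keeps values in $\mathbb N$, as a limit of integers. Also $N=\sup_n2^{-n}\delta_n$ on $X\times X$: both sides are continuous, the right side because (5) is uniform in $n$, and they agree on the dense set $F\times F$.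

Next, $2^{-n}\delta_n(x,y)\to0$ for all $x,y\in X$. Given $\varepsilon>0$, choose $x',y'\in F$ at distance at most $\varepsilon$ from $x,y$. For large $n$ we have $\delta_n(x',y')=0$, and (5) gives $2^{-n}\delta_n(x,y)\le2\varepsilon$. Hence the supremum is attained, and $N(x,y)=2^{-n}\delta_n(x,y)$ for some $n$ is a dyadic rational. So balls of irrational radius $r$ satisfy $\{N<r\}=\{N\le r\}$; they are clopen and form a basis of $X$.

## 11. The group $G$ and the homomorphism to $K$

**$G$ is a zero-dimensional Polish group.** By Fact 3, $\mathrm{Iso}(X)$ with pointwise convergence is Polish. Isometries that converge pointwise on a dense set to an isometry converge to it everywhere. So $g\mapsto(gx)_{x\in F}$ is a topological embedding $\mathrm{Iso}(X)\to X^F$. The product $X^F$ is zero-dimensional by (c), and so is its subspace $\mathrm{Iso}(X)$. Left translations of $F$ extend to isometries of $X$, and this action is faithful since $g\cdot1=g$. Let $G$ be the closure of $F$ in $\mathrm{Iso}(X)$. It is a closed subgroup, hence a zero-dimensional Polish group, and $F$ is dense in it.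

**The homomorphism $\phi$.** We extend $\rho$ from $F$ to $G$. If $g_i\in F$ and $g_i\to1$ in $G$, then $N(g_i\cdot1,1)\to0$, so $\rho(g_i)\to1$ by (a). Thus $\rho$ is continuous on $F$ for the topology of $G$. Now let $g_i\in F$ with $g_i\to g\in G$. As $i,j\to\infty$ both $g_i^{-1}g_j$ and $g_ig_j^{-1}$ tend to $1$, so $d_K(\rho(g_i),\rho(g_j))\to0$ and $d_K(\rho(g_i)^{-1},\rho(g_j)^{-1})\to0$. By Fact 2 the sequence $\rho(g_i)$ converges. The limit depends only on $g$, since two sequences with limit $g$ can be interlaced. Call it $\phi(g)$. Then $\phi:G\to K$ is a homomorphism extending $\rho$. It is continuous at $1$: given a neighborhood $V$ of $1$ in $K$, take a closed neighborhood $V'\subset V$ of $1$ and an open $U\ni1$ in $G$ with $\rho(U\cap F)\subset V'$. Each $g\in U$ is a limit of elements of $U\cap F$, so $\phi(g)\in V'$. Hence $\phi$ is continuous. Its image contains $\rho(S_0)=D$, so it is dense in $K$.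

**Near-openness.** For every open $W\subset G$ and $g\in W$ we have $\phi(g)\in\operatorname{int}\overline{\phi(W)}$. This is where (b) enters. Replacing $W$ by $g^{-1}W$, and using $\phi(W)=\phi(g)\phi(g^{-1}W)$, we may take $g=1$. Since $F$ is dense in $X$, there are $x_1,\dots,x_l\in F$ and $\eta>0$ with
$$\{h\in G:\ N(hx_i,x_i)<\eta,\ i\le l\}\subset W.$$
For large $n$ all $x_i$ lie in $P_n$ and $2^{-n}<\eta$. By (b) then $S_n\subset W$, so $\phi(W)\supset\rho(S_n)=D\cap O_n$. This set is dense in $O_n$, so $\overline{\phi(W)}\supset O_n\ni1$.

## 12. From near-openness to surjectivity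

The first idea is to fix $k\in K$ and approximate. Take small neighborhoods $V_0,V_1,\dots$ of $1$ in $G$; by near-openness each $\overline{\phi(V_i)}$ contains an open neighborhood $O'_i$ of $1$. Choose $g_0$ with $\phi(g_0)\in k(O'_0)^{-1}$, so $k\in\overline{\phi(g_0V_0)}$; then $g_1\in g_0V_0$ with $\phi(g_1)\in k(O'_1)^{-1}$, so $k\in\overline{\phi(g_1V_1)}$, and so on. This yields $g_i^{-1}g_{i+1}\in V_i$, which makes $(g_i)$ Cauchy for a left-invariant metric if the $V_i$ shrink fast. But a Polish group need not be complete for a left-invariant metric, and the argument stops. We cannot cure it by choosing $V_i$ after $g_i$, because then $\phi(g_i)$ need not be close enough to $k$. The way out is to give up the fixed target: we show that $\phi(G)$ is comeager, letting the target shrink along with the approximations.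

**The game.** Players I and II alternately choose nonempty open subsets $U_0\supset V_0\supset U_1\supset V_1\supset\cdots$ of $K$, I choosing the $U_i$ and II the $V_i$. II wins if $\bigcap_iV_i\subset\phi(G)$. By the Banach–Mazur theorem (Kechris, *Classical Descriptive Set Theory*, Thm. 8.33), if II has a winning strategy, then $\phi(G)$ is comeager in $K$.

**II's strategy.** Fix a complete compatible metric on $G$ and a compatible metric on $K$. II builds open sets $W_i\subset G$ on the side, starting with $W_{-1}=G$, for which $\overline{\phi(W_{-1})}=K$. Let I play $U_i\subset V_{i-1}\subset\overline{\phi(W_{i-1})}$ (for $i=0$: any $U_0\subset K$). Being open, nonempty and contained in this closure, $U_i$ meets $\phi(W_{i-1})$, and II picks $g_i\in W_{i-1}$ with $\phi(g_i)\in U_i$. By continuity of $\phi$, II then picks an open $W_i\ni g_i$ with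
$$\overline{W_i}\subset W_{i-1},\qquad \operatorname{diam}W_i\le2^{-i},\qquad \phi(W_i)\subset U_i,\qquad \operatorname{diam}\phi(W_i)\le2^{-i},$$
and plays $V_i=U_i\cap\operatorname{int}\overline{\phi(W_i)}$. This contains $\phi(g_i)$ by near-openness, so it is a legal move, and $V_i\subset\overline{\phi(W_i)}$.

**The strategy wins.** By completeness $\bigcap_iW_i=\bigcap_i\overline{W_i}=\{g\}$ for some $g\in G$. Then $\phi(g)\in\bigcap_i\phi(W_i)\subset\bigcap_iU_i=\bigcap_iV_i$. Since $\operatorname{diam}V_i\le\operatorname{diam}\overline{\phi(W_i)}\le2^{-i}$, we get $\bigcap_iV_i=\{\phi(g)\}\subset\phi(G)$.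

**A comeager subgroup $H$ of $K$ is $K$.** For $k\in K$ the sets $kH$ and $H$ are both comeager, so they intersect by the Baire category theorem, and $k\in H$.

Hence $\phi(G)=K$, and Theorem A is proved. $\blacksquare$

## 13. Free quotients of $G$

We show that the group $G$ just built has the homomorphisms $\pi_n$ of Theorem B. Let $\pi_n:F\to F_n$ be the homomorphism that is the identity on $F_n$ and sends all letters of $S_j$, $j\ge n$, to $1$.

**$\pi_n$ is $1$-Lipschitz for $N$.** For $j<n$ it fixes $C_j\subset F_{j+1}\subset F_n$; for $j\ge n$ it sends $y^{-1}sy\in C_j$ to $1$. So it maps an edge $\{x,xc\}$ of type $j<n$ to the edge $\{\pi_n(x),\pi_n(x)c\}$ of the same type, and collapses edges of type $\ge n$ to points. Applying it to paths gives $\delta_j(\pi_nx,\pi_ny)\le\delta_j(x,y)$ for $j<n$. For $j\ge n$ the left side is $0$, as $\pi_nx,\pi_ny\in F_n$.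

**Extension to $X$.** Let $n\ge1$. If $x\ne y$ lie in $F_n$, then $\delta_j(x,y)\ge1$ for some $j<n$, so $N(x,y)\ge2^{-(n-1)}$. Thus $F_n$ is uniformly discrete in $N$, in particular complete, and $\pi_n$ extends to a $1$-Lipschitz map $X\to F_n$. For $n=0$ everything is constant.

**Extension to $G$.** Let $n\ge1$. If $g\in F$ and $N(g\cdot1,1)<2^{-(n-1)}$, then $N(\pi_n(g),1)<2^{-(n-1)}$, so $\pi_n(g)=1$. Hence $\pi_n:F\to F_n$ is continuous from the topology of $G$ to the discrete group $F_n$. It extends to a continuous homomorphism $\pi_n:G\to F_n$, by the argument for $\phi$ in Section 11. We have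
$$\pi_n(gx)=\pi_n(g)\pi_n(x)\qquad(g\in G,\ x\in X), \tag{6}$$
since both sides are continuous in $(g,x)\in G\times X$ and agree on the dense set $F\times F$.

**The kernels intersect trivially.** First, $\pi_n(x)\to x$ for every $x\in X$. Given $\varepsilon>0$ pick $m$ and $x'\in F_m$ with $N(x,x')<\varepsilon$. For $n\ge m$ we have $\pi_nx'=x'$, so $N(\pi_nx,x)\le N(\pi_nx,\pi_nx')+N(x',x)<2\varepsilon$. Now let $\pi_n(g)=1$ for all $n$. By (6), $gx=\lim_n\pi_n(gx)=\lim_n\pi_n(x)=x$ for all $x\in X$, so $g=1$.

**Consequences.** The subgroups $\ker\pi_n$ are open and normal, with quotient the countable free group $F_n$ (the map is onto because $F_n\subset F\subset G$), and they intersect in $\{1\}$. The map $g\mapsto(\pi_n(g))_n$ is a continuous injective homomorphism from $G$ into $\prod_nF_n$, which is a non-archimedean Polish group. Free groups are torsion-free, so $G$ is torsion-free. $\blacksquare$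

It may seem odd that $G$ injects continuously into a non-archimedean group while mapping onto, say, $\mathbb R$. There is no conflict with Section 2: the injection need not be a homeomorphism onto its image, and when $K$ is not non-archimedean, $G$ is not non-archimedean either.

## 14. One zero-dimensional group above all Polish groups

The abelian clause of Theorem B was proved in Section 3 and the non-archimedean clause in Section 2. For the remaining clause we quote a theorem of L. Ding (*On surjectively universal Polish groups*, Adv. Math. 231 (2012), 2557–2572): there is a Polish group $K_0$ that maps continuously and homomorphically onto every Polish group. Theorem A applied to $K_0$ gives a zero-dimensional Polish group $G$ and a continuous surjective homomorphism $G\to K_0$. Composing it with the surjections $K_0\to K$, we see that $G$ has every Polish group $K$ as a continuous homomorphic image. This completes the proof of Theorem B. $\blacksquare$
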